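
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\numberwithin{equation}{section}

\title{The exit time of Brownian motion from a quasi-conic domain}


\begin{abstract}
Let $\tau$ be the first exit time of Brownian motion in $\mathbb R^{d}\times\mathbb R$ from the domain $\{(\mathbf x,y): y>e,\ |\mathbf x|<y(\log y)^{-\alpha}\}$, a cone narrowed by a power of the logarithm. We prove that for all $d\ge1$ and $\alpha>0$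
\[
-\log\mathbb P\{\tau>T\}\sim \frac{j}{(1+\alpha)2^{1+\alpha}}(\log T)^{1+\alpha},
\]
where $j^2$ is the first Dirichlet eigenvalue of the unit ball of $\mathbb R^d$. The decay is thus faster than any power of $T$ and slower than any stretched exponential. We also obtain the lower order terms and decide which exponential moments of $(\log^+\tau)^{1+\alpha}$ are finite, including the critical one.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbf B=(\mathbf B(t))_{t\ge0}$ be a standard Brownian motion in $\mathbb R^{d+1}=\mathbb R^d\times\mathbb R$, $d\ge1$, whose points we write as $z=(\mathbf x,y)$, started at an interior point of an unbounded domain $D$. Let $\tau_D=\inf\{t\ge0:\mathbf B(t)\notin D\}$. The decay of $\mathbb P\{\tau_D>T\}$ reflects how fast $D$ opens at infinity. For the paraboloids $D=\{y>|\mathbf x|^{q}\}$ with $q>1$ it is sub-exponential: the limit of $T^{-(q-1)/(q+1)}\log\mathbb P\{\tau_D>T\}$ exists and is a finite negative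 constant (it is $-3\pi^2/8$ for $d=1$, $q=2$). For cones, the case $q=1$, the decay is polynomial. One may ask, as is done in \cite{mz}, what lies in between: \emph{what happens if a cone is narrowed by a power of the logarithm?} For $\alpha>0$ put
\[
Q=Q_\alpha=\{(\mathbf x,y)\in\mathbb R^d\times\mathbb R:\ y>e,\ |\mathbf x|<y(\log y)^{-\alpha}\},\qquad \tau=\tau_Q .
\]
We determine $-\log\mathbb P\{\tau>T\}$ asymptotically, for every $\alpha>0$, every $d\ge1$ and every starting point in $Q$.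

\subsection{Which answer to expect}\label{ss:guess}

Throughout, $n=d+1$ and $b=\frac{d-1}2$, so that $n-2=2b$. For $z\neq0$ let $r=|z|$, $\rho=\log r$, and let $\theta\in[0,\pi]$ be the angle between $z$ and the positive $y$-axis. Let $C(\Theta)=\{\theta<\Theta\}\subset\mathbb S^d$ be the cap of radius $\Theta\in(0,\pi)$ (an arc of length $2\Theta$ if $d=1$), $\mu(\Theta)>0$ the first Dirichlet eigenvalue of $-\Delta_{\mathbb S^d}$ on it, and $m_\Theta$ the corresponding positive eigenfunction. Define $P(\Theta)>0$ by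
\[
P(P+2b)=\mu(\Theta),\qquad\text{that is,}\qquad P+b=\sqrt{\mu(\Theta)+b^2}.
\]
Since $r^2\Delta=\partial_\rho^2+2b\,\partial_\rho+\Delta_{\mathbb S^d}$, the function $r^{P(\Theta)}m_\Theta(\theta)$ is harmonic in the cone $\{\theta<\Theta\}$ and vanishes on its boundary. So Brownian motion started on the axis at distance $1$ from the apex reaches radius $r$ inside the cone with probability of order $r^{-P}$: each unit of $\rho$ costs a factor $e^{-P}$. To survive until time $T$ it must reach radii of order $\sqrt T$, that is, $\rho$ must run up to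
\[
\ell=\tfrac12\log T ,
\]
which suggests the familiar polynomial decay $e^{-P\ell}=T^{-P/2}$.

In $Q$ the opening angle at radius $e^\rho$ is about $\rho^{-\alpha}$. A small cap is nearly a Euclidean ball, so with
\[
j=j_{d/2-1,1},\qquad j^2=\text{first Dirichlet eigenvalue of }-\Delta\text{ on the unit ball of }\mathbb R^d
\]
($j=\pi/2$ for $d=1$) we have $P(\Theta)\approx j/\Theta$, and the logarithmic cost per unit of $\rho$ is about $j\rho^\alpha$. Adding up, one guesses $-\log\mathbb P\{\tau>T\}\approx\int_0^\ell j\rho^\alpha d\rho=\frac{j}{1+\alpha}\ell^{1+\alpha}$. This is right.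

The next correction comes from the last scale. There the exponent $p\approx j\ell^\alpha$ is large, and the way in which the process spends the time $T$ matters. Staying for time $T$ near radius $\lambda\sqrt T$ costs a factor of about $e^{-p^2/(2\lambda^2)}$, and getting there from $\sqrt T$ costs a factor $\lambda^{-p}$. The minimum of $p\log\lambda+p^2/(2\lambda^2)$ is at $\lambda^2=p$ and equals $\frac p2\log p+\frac p2$. The leading term $\frac p2\log p$ is correct; the term linear in $p$ needs the exact computation of Section~\ref{s:cone}.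

\subsection{Results}

\begin{theorem}\label{t:A}
Let $d\ge1$, $\alpha>0$, and let $\mathbf B$ start at any point of $Q_\alpha$. Then
\[
\lim_{T\to\infty}\frac{-\log\mathbb P\{\tau>T\}}{(\log T)^{1+\alpha}}=c^*:=\frac{j}{(1+\alpha)2^{1+\alpha}} .
\]
In particular, with $g_\alpha(T)=(\log T)^{1+\alpha}$ and any constants $0<c_1<c^*<c_2$, one has $c_1g_\alpha(T)\le-\log\mathbb P\{\tau>T\}\le c_2g_\alpha(T)$ for all sufficiently large $T$.
\end{theorem}

For the sharper statement let
\[
p(v)=P(\arctan v^{-\alpha})\quad(v\ge1),\qquad \Phi(\ell)=\int_1^\ell p(s)\,ds,\qquad G(x)=\tfrac x2\log x+x\big(\log2-\tfrac12\big),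
\]
\[
M(T)=\Phi(\ell)+G(p(\ell)),\qquad \operatorname{err}(\ell)=\log\ell+\ell^{\alpha-1}\log^2\ell .
\]
Here $\Phi(\ell)$ is the cost of traveling to radius $\sqrt T$, and $G(p(\ell))$ that of surviving for time $T$ from there.

\begin{theorem}\label{t:B}
Under the assumptions of Theorem~\ref{t:A}, as $T\to\infty$, $-\log\mathbb P\{\tau>T\}=M(T)+O(\operatorname{err}(\ell))$. Explicitly,
\begin{multline*}
-\log\mathbb P\{\tau>T\}=\frac{j\,\ell^{1+\alpha}}{1+\alpha}+\frac{\alpha j}2\ell^\alpha\log\ell+j\big(\tfrac12\log j+\log2-\tfrac12\big)\ell^\alpha-\frac{d-1}2\,\ell\\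
+O\big(\ell^{1-\alpha}+\log\ell+\ell^{\alpha-1}\log^2\ell\big).
\end{multline*}
\end{theorem}

The constants in $O(\cdot)$ depend on $d$, $\alpha$ and the starting point. The term of order $\ell^\alpha$ exceeds the error only if $\alpha>\frac12$, and the linear term only if $\alpha<2$.

\begin{corollary}\label{c:C}
$\mathbb E\exp\big(c(\log^+\tau)^{1+\alpha}\big)$ is finite for $c<c^*$ and infinite for $c>c^*$. For $c=c^*$ it is finite if $d=1$ or $\alpha\ge1$, and infinite if $d\ge2$ and $\alpha<1$.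
\end{corollary}

At $c=c^*$ the lower order terms decide. The positive term $\frac{\alpha j}2\ell^\alpha\log\ell$ of Theorem~\ref{t:B} favors finiteness, and the negative term $-\frac{d-1}2\ell$, absent for $d=1$, opposes it.

\subsection{Plan}

Section~\ref{s:cone} treats the cone by hand: an explicit solution of the radial equation, integrated against a power of a parameter, gives two-sided bounds and the function $G$. Section~\ref{s:caps} describes small caps. In Section~\ref{s:upper} the explicit solution is deformed into a supersolution when the exponent varies with $\rho$, which bounds $\mathbb P\{\tau>T\}$ from above. In Section~\ref{s:lower} we construct a subharmonic function that carries the process to radius $\sqrt T$, where the cone computation takes over. Section~\ref{s:concl} draws the conclusions.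

Throughout, $C,c>0$ denote constants independent of $T$, which may depend on $d$, $\alpha$ and the starting point $z_0\in Q$, and may change from line to line. ``Large $T$'' means $T\ge T_0$ for such a constant $T_0$.

\section{The cone}\label{s:cone}

\subsection{Separating radius and angle}\label{ss:skew}

Recall the skew product. If $\mathbf B$ starts at $r\omega_0$ with $r>0$, $\omega_0\in\mathbb S^d$, then
\[
\mathbf B(t)=R_t\,\xi_{H_t},\qquad H_t=\int_0^tR_s^{-2}ds,
\]
where $R$ is a Bessel process of dimension $n$ started at $r$, i.e.\ $dR_t=d\beta_t+\frac{n-1}{2R_t}dt$ with a one-dimensional Brownian motion $\beta$, and $\xi$ is a Brownian motion on $\mathbb S^d$ (generator $\frac12\Delta_{\mathbb S^d}$) started at $\omega_0$, \emph{independent of} $R$. As $n\ge2$, $R$ never hits $0$. We write $\mathbb E_r$ for expectations with respect to $R$.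

Let $\mathcal T^\Theta_h$ be the semigroup of $\xi$ killed on leaving $C(\Theta)$, extended by $0$ to $L^2(\mathbb S^d)$. It is generated by half the Dirichlet Laplacian, so
\begin{equation}\label{e:semi}
\|\mathcal T^\Theta_h\|_{L^2\to L^2}=e^{-\mu(\Theta)h/2},\qquad \mathcal T^\Theta_hm_\Theta=e^{-\mu(\Theta)h/2}m_\Theta .
\end{equation}
The eigenvalue $\mu=\mu(\Theta)$ is simple, so by rotational symmetry $m_\Theta$ depends on $\theta$ only. Since $(\sin^{d-1}\theta\,m_\Theta')'=-\mu\sin^{d-1}\theta\,m_\Theta<0$ and $m_\Theta'(0)=0$, it decreases in $\theta$, and we normalize it by $m_\Theta(0)=1$; then $0\le m_\Theta\le1$.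

Given $R$, the probability that $\mathbf B$ stays in the cone $\{\theta<\Theta\}$ up to time $t$ is $\mathcal T_{H_t}^\Theta1(\omega_0)$. By \eqref{e:semi}, all that matters is the functional $\mathbb E_r\exp(-\frac{\mu(\Theta)}2\int_0^tR_s^{-2}ds)$.

\subsection{An explicit solution}

For $\delta,\lambda>0$ let
\[
g(u,r)=(1+2\lambda u)^{-\delta/2}\exp\Big(-\frac{\lambda r^2}{1+2\lambda u}\Big).
\]
Put $E=1+2\lambda u$. Then $g_r=-\frac{2\lambda r}Eg$, and both sides of
\begin{equation}\label{e:heat}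
g_u=\tfrac12g_{rr}+\tfrac{\delta-1}{2r}g_r
\end{equation}
equal $\big(\frac{2\lambda^2r^2}{E^2}-\frac{\delta\lambda}E\big)g$. So $g$ solves the heat equation of the Bessel process of dimension $\delta$, with initial value $e^{-\lambda r^2}$. For $\kappa>0$ let
\[
\Upsilon(\kappa)=2^{-\kappa/2}\,\frac{\Gamma(\frac{n+\kappa}2)}{\Gamma(\frac n2+\kappa)} .
\]
Substituting $s=2\lambda t$ in the Beta integral $\int_0^\infty s^{a-1}(1+s)^{-a-c}ds=\Gamma(a)\Gamma(c)/\Gamma(a+c)$, $a=\frac\kappa2$, $c=\frac{n+\kappa}2$, gives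
\begin{equation}\label{e:beta}
\int_0^\infty\lambda^{\kappa/2-1}(1+2\lambda t)^{-n/2-\kappa}\,d\lambda=\Gamma(\tfrac\kappa2)\,t^{-\kappa/2}\,\Upsilon(\kappa).
\end{equation}
By Stirling's formula, $\log\Gamma(x+a)=x\log x-x+O(\log x)$ for fixed $a$, hence as $\kappa\to\infty$
\begin{equation}\label{e:stirling}
-\log\Upsilon(\kappa)=\tfrac\kappa2\log2-\tfrac\kappa2\log\tfrac\kappa2+\tfrac\kappa2+\kappa\log\kappa-\kappa+O(\log\kappa)=G(\kappa)+O(\log\kappa).
\end{equation}

\begin{lemma}\label{l:cone}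
Let $p>0$ and $r,t>0$. Then
\[
e^{-r^2/(2t)}\,\Upsilon(p)\Big(\frac r{\sqrt t}\Big)^p\le\mathbb E_r\exp\Big(-\frac{p(p+2b)}2\int_0^t\frac{ds}{R_s^2}\Big)\le\Upsilon(p)\Big(\frac r{\sqrt t}\Big)^p .
\]
\end{lemma}

\begin{proof}
Let $\mathcal L_p=\frac12\big(\partial_r^2+\frac{n-1}r\partial_r\big)-\frac{p(p+2b)}{2r^2}$. Since $p(p-1)+(n-1)p=p(p+2b)$, we have $\mathcal L_pr^p=0$. Take $\delta=n+2p$ and $V=r^pg$. By the product rule and \eqref{e:heat},
\[
\mathcal L_pV=r^p\Big(\tfrac12g_{rr}+\tfrac{n-1}{2r}g_r+\tfrac prg_r\Big)=r^pg_u=V_u :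
\]
conjugation by $r^p$ removes the potential and raises the dimension by $2p$. By It\^o's formula $V(t-s,R_s)\exp(-\frac{p(p+2b)}2\int_0^sR_v^{-2}dv)$, $0\le s\le t$, is a local martingale. It is bounded, because $V(u,r)\le r^p\exp(-\lambda r^2/(1+2\lambda t))$ for $0\le u\le t$, hence a martingale, and
\[
\mathbb E_r\Big[R_t^p\,e^{-\lambda R_t^2}\,e^{-\frac{p(p+2b)}2\int_0^tR_s^{-2}ds}\Big]=r^p(1+2\lambda t)^{-n/2-p}\exp\Big(-\frac{\lambda r^2}{1+2\lambda t}\Big).
\]
To remove the factor $R_t^p$, multiply by $\lambda^{p/2-1}$ and integrate over $\lambda\in(0,\infty)$. As $\int_0^\infty\lambda^{p/2-1}e^{-\lambda R_t^2}d\lambda=\Gamma(\frac p2)R_t^{-p}$, the left side becomes $\Gamma(\frac p2)$ times the expectation in the lemma. On the right, the last exponential lies between $e^{-r^2/(2t)}$ and $1$, and the rest is \eqref{e:beta} with $\kappa=p$.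
\end{proof}

The exact identity behind Lemma~\ref{l:cone} is a form of the absolute continuity of Bessel laws \cite[Ch.~XI]{ry}. We prefer the above derivation because it survives, as an inequality, when $p$ depends on the radius.

Let $\tau_\Theta$ be the exit time from the cone $\{\theta<\Theta\}$, and let $p=P(\Theta)$. Using $1\ge m_\Theta$ and both parts of \eqref{e:semi} conditionally on $R$, and then taking the expectation over $R$ (with Minkowski's inequality for the second bound), we get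
\[
\mathbb P_z\{\tau_\Theta>t\}\ge m_\Theta(\theta)\,e^{-r^2/(2t)}\Upsilon(p)\Big(\frac r{\sqrt t}\Big)^p,\qquad
\big\|\mathbb P_{r\,\cdot}\{\tau_\Theta>t\}\big\|_{L^2(\mathbb S^d)}\le|\mathbb S^d|^{1/2}\,\Upsilon(p)\Big(\frac r{\sqrt t}\Big)^p .
\]
This is the polynomial decay $t^{-p/2}$. In $Q$, the factor $t^{-p/2}=e^{-p\ell}$ (with $t=T$) will turn into $e^{-\Phi(\ell)}$, while $\Upsilon$ is evaluated at an exponent that grows with $T$, which produces $G$.

\section{Small caps}\label{s:caps}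

We need two things: the expansion of $P(\Theta)$ as $\Theta\to0$, and, for the lower bound, control of how $m_\Theta$ changes with $\Theta$ up to the boundary of the cap.

\emph{General facts.} By domain monotonicity $\mu$ is decreasing. It is continuous: with $\theta=\Theta x$, $\mu(\Theta)$ is the infimum of $\Theta^{-2}\int_0^1k_x^2w_\Theta\,dx\big/\int_0^1k^2w_\Theta\,dx$ over Lipschitz functions $k\not\equiv0$ on $[0,1]$ with $k(1)=0$, where $w_\Theta(x)=(\sin\Theta x)^{d-1}$, and $w_{\Theta'}/w_\Theta\to1$ uniformly on $(0,1]$ as $\Theta'\to\Theta\in(0,\pi)$. Hence $P$ is continuous, positive and decreasing, and $p(v)=P(\arctan v^{-\alpha})$ is continuous, positive and nondecreasing on $[1,\infty)$.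

\emph{Flattening the sphere.} Let $S$ be the function, analytic in the disc of radius $\pi^2$, with $S(\theta^2)=\sin^{-2}\theta-\theta^{-2}$; let $c_d=b^2-b$ and $\omega(\theta)=(\sin\theta/\theta)^b\le1$. For functions $g=g(\theta)$,
\begin{equation}\label{e:flat}
\omega\,\Delta_{\mathbb S^d}(g/\omega)=g''+\tfrac{d-1}\theta g'-\big(c_dS(\theta^2)-b^2\big)g .
\end{equation}
Indeed $\Delta_{\mathbb S^d}$ acts as $\partial_\theta^2+2b\cot\theta\,\partial_\theta$. Put $q=\omega'/\omega=b(\cot\theta-\theta^{-1})$, so $q'=-bS(\theta^2)$. The coefficient of $g'$ is $-2q+2b\cot\theta=2b/\theta$, and that of $g$ is $-q'+q^2-2bq\cot\theta=bS(\theta^2)+b^2(\theta^{-2}-\cot^2\theta)=bS(\theta^2)+b^2(1-S(\theta^2))$. Thus, up to the factor $\omega$ and a smooth bounded potential, the eigenvalue problem on $C(\Theta)$ is that of a Euclidean ball, and after rescaling the perturbation is of size $\Theta^2$.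

\begin{lemma}\label{l:caps}
There are $\Theta_1\in(0,\pi/4]$, a smooth $\Lambda:[0,\Theta_1^2]\to(0,\infty)$ with $\Lambda(0)=j^2$, and a function $f(x,\vartheta)$ on $[0,1]\times[0,\Theta_1^2]$, smooth as a function of $(x^2,\vartheta)$, such that:
\begin{enumerate}
\item[(i)] $f_{xx}+\frac{d-1}xf_x+\big(\Lambda(\vartheta)-c_d\vartheta S(\vartheta x^2)\big)f=0$, $f(0,\cdot)=1$, $f(1,\cdot)=0$, $f>0$ on $[0,1)$ and $f_x\le-cx$;
\item[(ii)] for $\Theta\le\Theta_1$: $\mu(\Theta)+b^2=\Lambda(\Theta^2)/\Theta^2$ and $m_\Theta(\theta)=\omega(\theta)^{-1}f(\theta/\Theta,\Theta^2)$;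
\item[(iii)] $f+x|f_x|\ge c$ and $|f_\vartheta|\le Cf$.
\end{enumerate}
\end{lemma}

For $d=1$ and $d=3$ we have $c_d=0$, and everything is explicit: $f=\cos(\pi x/2)$, $P(\Theta)=\frac\pi{2\Theta}$ for $d=1$, and $f=\frac{\sin\pi x}{\pi x}$, $P(\Theta)=\frac\pi\Theta-1$ for $d=3$.

\begin{proof}
\emph{A family of solutions.} For a parameter $\lambda$ in place of $\Lambda$, the ODE with $F(0)=1$ and $F$ regular at $0$ is equivalent to
\[
F(x)=1-\int_0^xt\int_0^1w^{d-1}\big(\lambda-c_d\vartheta S(\vartheta t^2w^2)\big)F(tw)\,dw\,dt .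
\]
Let $x,\vartheta,\lambda$ be complex with $|x|<2$, $|\vartheta|<1$, and integrate over the segment from $0$ to $x$, so that $|\vartheta t^2w^2|<4<\pi^2$. On a compact parameter set let the bracket be bounded by $m$ in modulus. The Picard iterates from $F_0=1$ satisfy $|F_{k+1}-F_k|\le(m|x|^2/2)^{k+1}/(k+1)!$. Indeed, if this holds with $k$ replaced by $k-1$ (for $k=0$ use $|F_0|\le1$ instead), the double integral of $m\,\frac{(m/2)^k}{k!}(|t|w)^{2k}$ gives at most $\frac{m(m/2)^k}{k!}\cdot\frac{|x|^{2k+2}}{(2k+2)(2k+d)}\le\frac{(m|x|^2/2)^{k+1}}{(k+1)!}$. So the iterates converge locally uniformly. They are analytic in $(x,\lambda,\vartheta)$ and even in $x$; hence $F$ is analytic in $(x^2,\lambda,\vartheta)$.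

\emph{The eigenvalue.} For $\vartheta=0$, $\lambda=j^2$, $F=\varphi$ is the radial ground state of the unit ball. As $\varphi_x=-x^{1-d}\int_0^xj^2u^{d-1}\varphi\,du$, the quotient $\varphi_x/x$ is negative on $(0,1]$, with limit $-j^2/d$ at $0$. Let $Y=\partial_\lambda F$ at $(\lambda,\vartheta)=(j^2,0)$. Then $(x^{d-1}Y_x)_x+j^2x^{d-1}Y=-x^{d-1}\varphi$ and $Y(0)=Y_x(0)=0$. Multiplying by $\varphi$ and integrating by parts twice over $[0,1]$, only the boundary term $-\varphi_x(1)Y(1)$ remains on the left, so $Y(1)\varphi_x(1)=\int_0^1\varphi^2x^{d-1}dx\ne0$. By the implicit function theorem there is a smooth $\Lambda$ near $0$ with $\Lambda(0)=j^2$ and $F(1;\Lambda(\vartheta),\vartheta)=0$. Put $f=F(\cdot\,;\Lambda(\vartheta),\vartheta)$. The function $f_x/x$ is continuous in $(x,\vartheta)$ and negative for $\vartheta=0$, so $f_x\le-cx$ on $[0,1]$ for small $\vartheta$. As $f(1,\cdot)=0$,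
\begin{equation}\label{e:flow}
f(x,\vartheta)=\int_x^1|f_x|\ge\tfrac c2(1-x^2)\ge\tfrac c2(1-x),
\end{equation}
which completes (i).

\emph{The eigenfunction.} By \eqref{e:flat} and (i) with $x=\theta/\Theta$, $\vartheta=\Theta^2$, we have $\Delta_{\mathbb S^d}(\omega^{-1}f)=-(\Lambda/\Theta^2-b^2)\omega^{-1}f$. The function $\omega^{-1}f$ is smooth on the cap (it is a smooth function of $\theta^2$), positive in $C(\Theta)$, zero on $\partial C(\Theta)$ and equal to $1$ at the center. So it is $m_\Theta$, and (ii) holds.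

\emph{Bounds.} By \eqref{e:flow}, $f+x|f_x|\ge\frac c2(1-x)+cx^2$, which is bounded below by a positive constant. Since $f_\vartheta(1,\cdot)=0$ and $f_\vartheta$ is Lipschitz in $x$, $|f_\vartheta|\le C(1-x)\le C'f$, again by \eqref{e:flow}.
\end{proof}

\emph{Consequences.} For $\Theta\le\Theta_1$, $P(\Theta)=\sqrt{\Lambda(\Theta^2)}/\Theta-b$, hence $|P'(\Theta)|\le C\Theta^{-2}$. If $\tan\Theta=v^{-\alpha}$, then $\Theta_v=-\alpha v^{-1}\sin\Theta\cos\Theta$, and $\Theta^{-1}=v^\alpha+O(v^{-\alpha})$. Therefore, for some $v_0\ge1$, $p$ is $C^1$ on $[v_0,\infty)$, and for $v\ge v_0$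
\begin{equation}\label{e:p}
0\le p'(v)\le C\,\frac{p(v)}v\le C'v^{\alpha-1},\qquad p(v)=jv^\alpha-b+O(v^{-\alpha}).
\end{equation}
We shall also use that $G'(x)=\frac12\log x+\log2=O(\log x)$ for large $x$.

\section{The upper bound for the probability}\label{s:upper}

\subsection{Averaging out the angle}

We first enclose $Q$ in a domain described in polar coordinates. In $Q$ we have $\tan\theta<(\log y)^{-\alpha}<1$ and
\[
\log y=\rho-\tfrac12\log(1+\tan^2\theta).
\]
So $\log y\ge\max(1,\rho-\frac12\log2)$, and therefore $\tan^2\theta<(\log y)^{-2\alpha}\le\max(1,\rho-\frac12\log2)^{-2\alpha}$. Inserting this in $\log y\ge\rho-\frac12\tan^2\theta$ gives $\log y\ge A(\rho)$, where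
\[
A(\rho)=\max\Big\{1,\ \rho-\tfrac12\max\big(1,\rho-\tfrac12\log2\big)^{-2\alpha}\Big\},\qquad\rho\in\mathbb R .
\]
The function $A$ is continuous, nondecreasing and $\ge1$. (Stopping at the first bound would shift $\rho$ by a constant and change $\Phi(\ell)$ by order $\ell^\alpha$, which is too much for Theorem~\ref{t:B}.) Hence
\[
Q\subset\{\theta<\bar\Theta(\rho)\},\qquad\bar\Theta=\arctan(A^{-\alpha})\le\tfrac\pi4 .
\]
Put $\bar p(\rho)=p(A(\rho))=P(\bar\Theta(\rho))$, $\bar\mu=\bar p(\bar p+2b)=\mu(\bar\Theta)\ge\mu(\frac\pi4)$, and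
\[
U(r)=\frac{\bar\mu(\log r)}{2r^2},\qquad W(t,r)=\mathbb E_r\,e^{-\int_0^tU(R_s)ds}.
\]
The functions $\bar p$ and $\bar\mu$ are continuous and nondecreasing. For large $\rho$, $A$ is smooth with $1\le A'\le2$ and $0\le\rho-A\le C\rho^{-2\alpha}$, so $\bar p$ is $C^1$ there, and \eqref{e:p} gives
\begin{equation}\label{e:pbar}
0\le\bar p'\le C_0\,\bar p/\rho\le C\rho^{\alpha-1},\qquad 0\le p(\rho)-\bar p(\rho)\le C\rho^{-1-\alpha},\qquad\bar p(\rho)\ge c\rho^\alpha .
\end{equation}

\begin{lemma}\label{l:angle}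
Let $u(t,z)=\mathbb P_z\{\tau>t\}$. Then $\|u(t,r\,\cdot)\|_{L^2(\mathbb S^d)}\le|\mathbb S^d|^{1/2}\,W(t,r)$ for all $r,t>0$.
\end{lemma}

\begin{proof}
Fix the path of $R$ and a partition $0=t_0<\dots<t_N=t$. Let $\Theta_i=\max_{[t_{i-1},t_i]}\bar\Theta(\log R_s)$ and $h_i=H_{t_i}-H_{t_{i-1}}$. On $\{\tau>t\}$, $\xi$ lies in the open cap $C(\bar\Theta(\log R_s))$ at its own time $H_s$, for all $s\le t$, hence in $C(\Theta_i)$ for $s\in[t_{i-1},t_i]$. As $\xi$ is independent of $R$, the conditional survival probability, as a function of the initial direction, is at most $\mathcal T^{\Theta_1}_{h_1}\cdots\mathcal T^{\Theta_N}_{h_N}1$, whose $L^2$ norm is at most $|\mathbb S^d|^{1/2}\exp(-\frac12\sum\mu(\Theta_i)h_i)$ by \eqref{e:semi}. Since $\bar\Theta$, $\mu$ and $R$ are continuous, the sum tends to $\int_0^t\bar\mu(\log R_s)R_s^{-2}ds$ when the partition is refined. The law of $R$ does not depend on the direction, so Minkowski's inequality for the expectation over $R$ gives the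 claim.
\end{proof}

To pass from $L^2$ norms to the point $z_0$, we spend one unit of time. By the Markov property at time $1$, the bound $|z-z_0|\ge\big||z|-|z_0|\big|$, Cauchy--Schwarz on spheres and Lemma~\ref{l:angle},
\begin{equation}\label{e:spread}
\mathbb P_{z_0}\{\tau>T+1\}\le|\mathbb S^d|\int_0^\infty r^d\gamma(r)W(T,r)\,dr,\qquad\gamma(r)=(2\pi)^{-n/2}e^{-(r-|z_0|)^2/2}.
\end{equation}
It remains to estimate the one-dimensional functional $W$.

\begin{proposition}\label{p:W}
There are constants $\rho_*$ and $C$ such that, with $H_0(r)=\exp\int_{\rho_*}^{\max(\rho_*,\log r)}\bar p(\rho)\,d\rho$, for all large $T$ and all $r>0$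
\[
W(T,r)\le e^{-\ell^{\alpha+2}}+H_0(r)\,e^{-M(T)+C\operatorname{err}(\ell)} .
\]
\end{proposition}

The proof occupies the rest of this section, up to the final deduction of \eqref{e:upper}.

\subsection{The idea and the scales}

In the cone we used the exact solution $r^pg$. The natural replacement is $V=Hg$ with
\[
H(r)=\exp\int^{\log r}\kappa(\rho)\,d\rho,\qquad\kappa\approx\bar p,
\]
and $g$ of dimension $\delta=n+2\kappa_-$, where $\kappa_-$ is the value of $\kappa$ at a radius $r_-$ a little below $\sqrt T$. Two errors arise.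

First, $H$ is not quite a solution of the stationary equation, because $\kappa$ varies; lowering $\kappa$ by $O(1/\rho)$ repairs this, and costs $O(\log\ell)$ in $\log H(\sqrt T)$. Second, $\kappa\ne\kappa_-$, which leaves the term $\frac{\kappa-\kappa_-}rg_r$. As $g_r\le0$, its sign is favorable for $r\ge r_-$. For $r<r_-$ it may be unfavorable, but is at most $2\lambda\kappa_-g$, because $|g_r|/r\le2\lambda g$. We pay for it by requiring that $H$ be a strict supersolution below $r_-$, with a gain $c_T\ge2\lambda\kappa_-$. The potential there is at least of order $r_-^{-2}$, so the gain is cheap if $\lambda\kappa_-r_-^2\ll1$. We therefore restrict to $\lambda\le\lambda^*\approx\kappa_-/r_0^2$ with $r_0\gg r_-\kappa_-$. The integral $\int_0^{\lambda^*}\lambda^{\kappa_-/2-1}e^{-\lambda R_t^2}d\lambda$, although truncated, still reproduces $R_t^{-\kappa_-}$ up to a constant when $R_t\ge r_0$. Finally, the process is below $r_0$ only for a small fraction of $[0,T]$, unless the exponential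 functional is tiny, and an average over time takes care of this.

Accordingly set
\[
r_-=\sqrt T\,\ell^{-(3+\alpha)}\ <\ r_0=\sqrt T\,\ell^{-2},\qquad\rho_-=\log r_-,\quad p_-=\bar p(\rho_-),\quad c_T=\frac{4p_-^2}{r_0^2} .
\]
Then $\ell-\rho_-=(3+\alpha)\log\ell$ and
\begin{equation}\label{e:gain}
c_Tr_-^2=4p_-^2\,\ell^{-2-2\alpha}=O(\ell^{-2}).
\end{equation}
Choose $\rho_*\ge1$ so large that on $[\rho_*,\infty)$ the function $\bar p$ is $C^1$, \eqref{e:pbar} holds and moreover, with $C_1=C_0+1$, $\bar p\ge2$ and $\bar p\rho\ge C_1$. We take $T$ so large that $\rho_->\rho_*$.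

\subsection{The function \texorpdfstring{$H$}{H}}

For $\rho\ge\rho_*$ and $r=e^\rho$ let
\[
\zeta(\rho)=\frac{C_1}\rho+c_T\min\big(r^2,r_-^4r^{-2}\big)+\bar p(\rho_*)e^{-(\rho-\rho_*)},\qquad\kappa=(\bar p-\zeta)^+,
\]
and let $\kappa=0$ for $\rho\le\rho_*$. The first term of $\zeta$ absorbs $\bar p'$, the second produces the gain, and the third makes $\bar p-\zeta$ negative at $\rho_*$, so that $\kappa$ is locally Lipschitz on $\mathbb R$. We claim that
\begin{equation}\label{e:riccati}
\kappa'+\kappa^2+2b\kappa\le\bar\mu-2c_Tr^2\mathbf 1_{r<r_-}\qquad\text{for a.e. }\rho .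
\end{equation}

\emph{Where $\kappa=0$}, $\kappa'=0$ almost everywhere, and $\bar\mu\ge\mu(\frac\pi4)>2c_Tr_-^2$ for large $T$ by \eqref{e:gain}.

\emph{Where $\kappa=\bar p-\zeta>0$}, $\kappa^2+2b\kappa=\bar\mu-\zeta(2\bar p+2b-\zeta)\le\bar\mu-\zeta\bar p$, because $\zeta<\bar p$ and $b\ge0$. So it suffices that $\zeta\bar p\ge\bar p'-\zeta'+2c_Tr^2\mathbf 1_{r<r_-}$. Write $\zeta=\zeta_1+\zeta_2+\zeta_3$ for the three terms; the inequality is the sum of the following three.
\begin{itemize}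
\item $\zeta_1\bar p=C_0\bar p/\rho+\bar p/\rho\ge\bar p'+C_1/\rho^2=\bar p'-\zeta_1'$, because $\bar p\rho\ge C_1$.
\item If $r<r_-$, then $\zeta_2'=2c_Tr^2$ and $\zeta_2\bar p\ge0=-\zeta_2'+2c_Tr^2$. If $r>r_-$, then $\zeta_2\bar p\ge2\zeta_2=-\zeta_2'$, because $\bar p\ge2$.
\item $\zeta_3\bar p\ge\zeta_3=-\zeta_3'$.
\end{itemize}

Now let $H(r)=\exp\int_{\rho_*}^{\max(\rho_*,\log r)}\kappa\,d\rho$. Then $1\le H\le H_0$, $rH'/H=\kappa$, and $H\in C^1(0,\infty)$ with locally Lipschitz derivative. With $\mathcal L=\frac12\big(\partial_r^2+\frac{n-1}r\partial_r\big)-U$ we have $\mathcal LH=\frac1{2r^2}(\kappa'+\kappa^2+2b\kappa-\bar\mu)H$ a.e., so \eqref{e:riccati} says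
\begin{equation}\label{e:LH}
\mathcal LH\le-c_T\mathbf 1_{r<r_-}H\qquad\text{a.e.}
\end{equation}
Let $\kappa_-=\kappa(\rho_-)$. By \eqref{e:gain}, $\zeta(\rho_-)=O(1/\ell)$; hence for large $T$
\[
\kappa_-=p_--\zeta(\rho_-)=p_-+O(1/\ell)>0,\qquad\kappa_-\le p_-.
\]
For $\rho\ge\rho_-$, $\bar p$ is nondecreasing and $\zeta$ is nonincreasing, so $\kappa\ge\kappa_-$ there.

\subsection{The supersolution}

Let $0<\lambda\le\lambda^*:=2\kappa_-/r_0^2$, $\delta=n+2\kappa_-$, and $V=Hg$. By the product rule, $H'=\kappa H/r$ and \eqref{e:heat}, for all $u\ge0$ and a.e.\ $r$,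
\[
\mathcal LV-V_u=g\,\mathcal LH+\frac{\kappa-\kappa_-}r\,g_rH .
\]
Here $g_r=-\frac{2\lambda r}{1+2\lambda u}g\le0$. If $r\ge r_-$, both terms are $\le0$. If $r<r_-$, the last term is at most $2\lambda\kappa_-V$ since $\kappa\ge0$, and $2\lambda\kappa_-\le4\kappa_-^2/r_0^2\le c_T$; so \eqref{e:LH} gives $\mathcal LV\le V_u$ again.

We apply It\^o's formula to $V(t-s,R_s)e^{-\int_0^sU(R_v)dv}$, $0\le s\le t$. This is legitimate although $H''$ exists only a.e.: locally $H$ is a difference of convex functions with second derivative measure $H''(r)\,dr$, so the It\^o--Tanaka and occupation time formulas give $H(R_s)=H(r)+\int_0^sH'(R_v)\,dR_v+\frac12\int_0^sH''(R_v)\,dv$, where null sets are irrelevant because $R$ spends zero time in them; the product rule then brings in the smooth factor $g(t-s,R_s)$ and the exponential. The process therefore has drift $(\mathcal LV-V_u)e^{-\int_0^sU}ds\le0$. It is a nonnegative local supermartingale with deterministic initial value, hence a supermartingale,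 and
\begin{equation}\label{e:super}
\mathbb E_r\big[H(R_t)\,e^{-\lambda R_t^2}\,e^{-\int_0^tU}\big]\le H(r)\,g(t,r)\le H(r)(1+2\lambda t)^{-n/2-\kappa_-},\qquad0<\lambda\le\lambda^* .
\end{equation}

\subsection{Removing the weight at a fixed time}

In the cone, $H(R_t)=R_t^p$. Here we compare $H$ with a power: for $r'\ge r_0$,
\begin{equation}\label{e:Hpower}
H(r')\ge H(\sqrt T)\Big(\frac{r'}{\sqrt T}\Big)^{\kappa_-}e^{-E_T},\qquad E_T=2\log\ell\,\big(\bar p(\ell)-\kappa_-\big)\ge0 .
\end{equation}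
For $r'\ge\sqrt T$ this holds since $\kappa\ge\kappa_-$ on $[\ell,\log r']$. For $r_0\le r'<\sqrt T$ we have $\kappa\le\bar p(\ell)$ on $[\log r',\ell]$, so $H(\sqrt T)/H(r')\le(\sqrt T/r')^{\bar p(\ell)}$, and $\log(\sqrt T/r')\le2\log\ell$. By \eqref{e:pbar}, $\ell-\rho_-=(3+\alpha)\log\ell$ and $\kappa_-=p_-+O(1/\ell)$,
\begin{equation}\label{e:kappa}
\bar p(\ell)-\kappa_-=O\big(\ell^{\alpha-1}\log\ell+\ell^{-1}\big),\qquad E_T=O\big(\ell^{\alpha-1}\log^2\ell+1\big).
\end{equation}
Moreover, if $\mathcal G$ has the $\mathrm{Gamma}(\kappa_-/2)$ law, then $\mathbb E\mathcal G=\kappa_-/2$, and for $r'\ge r_0$ we have $\lambda^*r'^2\ge2\kappa_-$; so Markov's inequality gives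
\[
\int_0^{\lambda^*}\lambda^{\kappa_-/2-1}e^{-\lambda r'^2}d\lambda=r'^{-\kappa_-}\,\Gamma(\tfrac{\kappa_-}2)\,\mathbb P\{\mathcal G\le\lambda^*r'^2\}\ge\tfrac34\,r'^{-\kappa_-}\,\Gamma(\tfrac{\kappa_-}2).
\]
Combining this and \eqref{e:Hpower} at $r'=R_t$ with \eqref{e:super}, extending the integral to all $\lambda>0$, and then using \eqref{e:beta}, for all $t>0$
\begin{align}
\mathbb E_r\big[e^{-\int_0^tU};\,R_t\ge r_0\big]
&\le\frac{2e^{E_T}\,T^{\kappa_-/2}\,H(r)}{H(\sqrt T)\,\Gamma(\kappa_-/2)}\int_0^\infty\frac{\lambda^{\kappa_-/2-1}}{(1+2\lambda t)^{n/2+\kappa_-}}\,d\lambda\notag\\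
&=2e^{E_T}\,\frac{H(r)}{H(\sqrt T)}\Big(\frac Tt\Big)^{\kappa_-/2}\Upsilon(\kappa_-).\label{e:fixed}
\end{align}

\subsection{Averaging over time, and conclusion}

Let $\eta=\ell^{-\alpha-1}$ and let $L$ be the Lebesgue measure of $\{s\le T:R_s<r_0\}$. For large $T$ we have
\[
\inf_{r<r_0}U(r)\ge c\,\ell^{2\alpha+4}/T .
\]
Indeed, if $\rho\ge\ell/2$, then $\bar\mu\ge\bar p^2\ge c\,\ell^{2\alpha}$ and $r^{-2}\ge r_0^{-2}=\ell^4/T$; if $\rho<\ell/2$, then $r<T^{1/4}$ and $U\ge\mu(\frac\pi4)/(2T^{1/2})$. So on $\{L>\eta T\}$, for large $T$,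
\[
e^{-\int_0^TU}\le e^{-c\ell^{\alpha+3}}\le e^{-\ell^{\alpha+2}}.
\]
On $\{L\le\eta T\}$ the set of $t\in[(1-2\eta)T,T]$ with $R_t\ge r_0$ has measure at least $\eta T$, and $U\ge0$, so
\[
e^{-\int_0^TU}\le\frac1{\eta T}\int_{(1-2\eta)T}^Te^{-\int_0^tU}\,\mathbf 1_{R_t\ge r_0}\,dt .
\]
The expectation of the right side is at most twice the supremum of \eqref{e:fixed} over this interval, where $(T/t)^{\kappa_-/2}\le(1-2\eta)^{-\kappa_-/2}=e^{O(\eta\kappa_-)}=O(1)$. Hence
\begin{equation}\label{e:Wpre}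
W(T,r)\le e^{-\ell^{\alpha+2}}+C\,e^{E_T}\,\frac{H_0(r)}{H(\sqrt T)}\,\Upsilon(\kappa_-).
\end{equation}

\begin{proof}[End of the proof of Proposition~\ref{p:W}]
By \eqref{e:stirling}, $-\log\Upsilon(\kappa_-)=G(\kappa_-)+O(\log\ell)$. By \eqref{e:kappa} and \eqref{e:pbar}, $\kappa_--p(\ell)=O(\ell^{\alpha-1}\log\ell+\ell^{-1})$; as $G'(x)=O(\log x)$, $G(\kappa_-)=G(p(\ell))+O(\operatorname{err}(\ell))$. Also $E_T=O(\operatorname{err}(\ell))$. Finally, since $\int_{-\infty}^\infty\min(r^2,r_-^4r^{-2})\,d\rho=r_-^2$,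
\[
\int_{\rho_*}^\ell\zeta\,d\rho\le C_1\log\ell+c_Tr_-^2+\bar p(\rho_*)=O(\log\ell),
\]
so, by the second part of \eqref{e:pbar},
\[
\log H(\sqrt T)\ge\int_{\rho_*}^\ell(\bar p-\zeta)\,d\rho\ge\int_{\rho_*}^\ell p(\rho)\,d\rho-C\int_{\rho_*}^\infty\rho^{-1-\alpha}d\rho-C\log\ell\ge\Phi(\ell)-O(\log\ell).
\]
The convergence of the last integral uses $\alpha>0$. Insert all this in \eqref{e:Wpre}.
\end{proof}

By \eqref{e:p}, $H_0(r)=\exp O((\log r)^{1+\alpha})$ for large $r$, so $\int_0^\infty r^d\gamma H_0\,dr<\infty$. As $M(T)=O(\ell^{1+\alpha})=o(\ell^{\alpha+2})$, \eqref{e:spread} and Proposition~\ref{p:W} give $-\log\mathbb P_{z_0}\{\tau>T+1\}\ge M(T)-C\operatorname{err}(\ell)$. By \eqref{e:p} the derivative $dM/d\ell=p(\ell)+G'(p(\ell))p'(\ell)$ grows at most polynomially in $\ell$, while $\ell$ changes by $O(1/T)$ when $T$ is replaced by $T+1$. So $M(T+1)-M(T)\to0$, and for all large $T$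
\begin{equation}\label{e:upper}
-\log\mathbb P_{z_0}\{\tau>T\}\ge M(T)-C\operatorname{err}(\ell).
\end{equation}

\section{The lower bound for the probability}\label{s:lower}

\subsection{The strategy and the inner domain}

We let the process travel inside $Q$ to radius $\sqrt T$, and then survive time $T$ in a single cone, which depends on $T$ only. In the second phase one expects radii of order $\sqrt T\,p(\ell)^{1/2}$ (Section~\ref{ss:guess}). So the cone must lie in $Q$ up to some radius well above that; we take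
\[
r_+=\sqrt T\,\ell^{1+\alpha},\qquad\log r_+=\ell+(1+\alpha)\log\ell,\qquad\hat\Theta=\arctan\big((\log r_+)^{-\alpha}\big).
\]
In the first phase, to keep the cost at $\Phi(\ell)+O(\operatorname{err}(\ell))$, the opening must be close to $\arctan\rho^{-\alpha}$, but at radius $\sqrt T$ it should equal $\hat\Theta$, so that the two phases fit together. We interpolate: for $\rho\le\ell$ let
\[
s(\rho)=(1+\alpha)\log\ell\;e^{\rho-\ell},\qquad v=\rho+s(\rho),\qquad\Theta=\Theta_T(\rho)=\arctan(v^{-\alpha}),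
\]
so $\Theta_T(\ell)=\hat\Theta$, and the correction $s$ decays exponentially in $\ell-\rho$. For a large constant $a\ge2$ put
\[
D_T=\{a<\rho<\ell,\ \theta<\Theta_T(\rho)\}.
\]
Then $D_T\subset Q$ and $\{\theta<\hat\Theta,\ 2e<r<r_+\}\subset Q$. Indeed, in both sets $\theta<\frac\pi4$, so $y\ge r/\sqrt2>e$. Since $y\le r$, we have $\tan\theta<\rho^{-\alpha}\le(\log y)^{-\alpha}$ in the first set and $\tan\theta<(\log r_+)^{-\alpha}\le(\log y)^{-\alpha}$ in the second.

Let $\varepsilon=-\Theta'/\Theta\ge0$, where $'=d/d\rho$; this is the rate at which the angular opening shrinks.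

\begin{lemma}\label{l:eps}
There is a constant $C$, independent of $a$ and $T$, such that for all large $a$ and all $T\ge T_0(a)$, on $[a,\ell]$,
\[
|\varepsilon'|+|\varepsilon''|\le C\varepsilon,\qquad\int_a^\ell\varepsilon\,d\rho\le C\log\ell .
\]
Moreover, for every $\eta>0$ one has $\sup_{[a,\ell]}(\Theta+\varepsilon)\le\eta$ for all $a\ge a_0(\eta)$ and $T\ge T_0(a,\eta)$.
\end{lemma}

\begin{proof}
From $\tan\Theta=v^{-\alpha}$ we get $\varepsilon=\alpha\,w\,k(\Theta)$ with $w=v'/v$ and $k(\Theta)=\frac{\sin2\Theta}{2\Theta}\in[\frac2\pi,1]$ for $\Theta\le\frac\pi4$. For $\rho\le\ell/2$ and large $T$ we have $s\le1$, so $w=(1+s)/v\le2/a$; for $\rho>\ell/2$, $w\le C\log\ell/\ell$. So $w$ and $\varepsilon\le\alpha w$ are uniformly small, and $\Theta\le\arctan(a^{-\alpha})$. This proves the last claim, and we may assume $w\le1$. Since $s'=s$ and $0\le s/v\le w$,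
\[
|w'|=\big|\tfrac sv-w^2\big|\le w,\qquad|w''|=\big|\tfrac sv(1-w)-2ww'\big|\le3w .
\]
Next, $\frac d{d\rho}k(\Theta)=-k_\Theta\,\varepsilon\Theta$ is bounded by $C\varepsilon$. As $w\le C\varepsilon$, it follows that $|\varepsilon'|=\alpha\big|w'k+w\frac{dk}{d\rho}\big|\le C\varepsilon$. Then $\frac{d^2}{d\rho^2}k(\Theta)=k_{\Theta\Theta}\varepsilon^2\Theta^2-k_\Theta\Theta(\varepsilon'-\varepsilon^2)$ is also bounded by $C\varepsilon$, and so is $\varepsilon''=\alpha\big(w''k+2w'\frac{dk}{d\rho}+w\frac{d^2k}{d\rho^2}\big)$. Finally $\int_a^\ell\varepsilon\,d\rho\le\alpha\int_a^\ell\frac{v'}v\,d\rho=\alpha\log\frac{v(\ell)}{v(a)}\le C\log\ell$.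
\end{proof}

\subsection{A subharmonic function}

The natural candidate $\exp\big(\int^\rho P(\Theta_T)\big)\,m_{\Theta_T(\rho)}(\theta)$ is not subharmonic. As the opening shrinks, its angular factor at fixed $\theta$ falls towards zero, and the mixed term in $r^2\Delta$ contributes $-2(P+b)\,\varepsilon\,x|f_x|$ with $x=\theta/\Theta$, a negative term of size $\varepsilon/\Theta$. Enlarging the exponent $P$ cannot compensate it: the gain is a multiple of $f$, which vanishes at the lateral boundary, while $x|f_x|$ does not. We therefore insert a Gaussian factor $e^{-\chi x^2/2}$ with $\chi=K\varepsilon\Theta$: its cross term with $f_x$ is $+2\chi\Theta^{-2}x|f_x|=\frac{2K\varepsilon}\Theta x|f_x|$. Its side effect, $-d\chi\Theta^{-2}f=-\frac{dK\varepsilon}\Theta f$, is a multiple of $f$, and is compensated by enlarging the exponent by $C_2\varepsilon$. By Lemma~\ref{l:eps} this costs only $O(\log\ell)$ in total.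

\begin{lemma}\label{l:sub}
Let $K=3j$, $C_2=(dK+1)/j$, $x=\theta/\Theta$, $\vartheta=\Theta^2$, $\chi=K\varepsilon\Theta$ and $\Psi(\rho)=\int_a^\rho(P(\Theta_T)+C_2\varepsilon)\,d\rho'$. For all large $a$ and all $T\ge T_0(a)$ the function
\[
h=e^{\Psi(\rho)}\,\omega(\theta)^{-1}f(x,\vartheta)\,e^{-\chi x^2/2}
\]
is $C^2$ and subharmonic in $D_T$, continuous on $\overline{D_T}$, and zero where $\theta=\Theta_T(\rho)$.
\end{lemma}

\begin{proof}
We take $a$ so large that $\Theta\le\Theta_1$ and $\varepsilon\le1$. Since $f$ and $\omega$ are smooth in $x^2$, $\vartheta$ and $\theta^2$, $h$ is $C^2$ also across the axis. Let $q=\chi x^2/2$ and $F=fe^{-q}$. In this proof $C$ depends only on $d,\alpha$.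

\emph{Angular part.} We have $F_{xx}+\frac{d-1}xF_x=e^{-q}\big[f_{xx}+\frac{d-1}xf_x-2\chi xf_x+(\chi^2x^2-d\chi)f\big]$. With \eqref{e:flat} and Lemma~\ref{l:caps}(i),(ii),
\[
\omega\,e^q\Delta_{\mathbb S^d}(\omega^{-1}F)=-\mu f-2\chi\Theta^{-2}xf_x+\Theta^{-2}(\chi^2x^2-d\chi)f,\qquad\mu=\mu(\Theta).
\]

\emph{Radial derivatives.} At fixed $\theta$, $x_\rho=\varepsilon x$ and $\vartheta_\rho=-2\varepsilon\vartheta$. So with $\mathcal D=x\partial_x-2\vartheta\partial_\vartheta$ we have $f_\rho=\varepsilon\mathcal Df$ and $f_{\rho\rho}=\varepsilon'\mathcal Df+\varepsilon^2\mathcal D^2f$, where $\mathcal Df$, $\mathcal D^2f$ are bounded. From $\Theta'=-\varepsilon\Theta$,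
\[
\chi'=K\Theta(\varepsilon'-\varepsilon^2),\qquad\chi''=K\Theta(\varepsilon''-3\varepsilon\varepsilon'+\varepsilon^3),
\]
so $|\chi|,|\chi'|,|\chi''|\le C\varepsilon\Theta$ by Lemma~\ref{l:eps}. Since $q_\rho=\frac{x^2}2(\chi'+2\varepsilon\chi)$, and $q_{\rho\rho}=\frac{x^2}2(\chi''+2\varepsilon'\chi+2\varepsilon\chi')+\varepsilon x^2(\chi'+2\varepsilon\chi)$, also $|q_\rho|,|q_{\rho\rho}|\le C\varepsilon\Theta$. Therefore
\[
e^qF_\rho=\varepsilon xf_x-2\varepsilon\vartheta f_\vartheta-q_\rho f,\qquad|e^qF_{\rho\rho}|=|f_{\rho\rho}-2q_\rho f_\rho+(q_\rho^2-q_{\rho\rho})f|\le C\varepsilon\le C\varepsilon(f+x|f_x|),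
\]
the last step by Lemma~\ref{l:caps}(iii).

\emph{Sum.} Using $xf_x=-x|f_x|$,
\[
\frac{r^2\Delta h}{e^\Psi\omega^{-1}e^{-q}}=\big[\Psi''+\Psi'^2+2b\Psi'-\mu+\Theta^{-2}(\chi^2x^2-d\chi)\big]f+\frac{2\chi}{\Theta^2}\,x|f_x|+2(\Psi'+b)\,e^qF_\rho+e^qF_{\rho\rho}.
\]
As $P+b=\sqrt{\Lambda(\Theta^2)}/\Theta$ and $\Psi'=P+C_2\varepsilon$, for $\Theta$ and $\varepsilon$ small $\frac j{2\Theta}\le P+b\le\Psi'+b\le\frac{2j}\Theta$. We bound the right side below by a combination of $x|f_x|$ and $f$.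

\emph{Coefficient of $x|f_x|$.} It is at least $\varepsilon\big(\frac{2K}\Theta-\frac{4j}\Theta-C\big)=\varepsilon\big(\frac{2j}\Theta-C\big)\ge0$ for small $\Theta$.

\emph{Coefficient of $f$.} We collect lower bounds:
\begin{itemize}
\item $\Psi'^2+2b\Psi'-\mu\ge2C_2\varepsilon(P+b)\ge C_2j\varepsilon/\Theta$, because $P^2+2bP=\mu$;
\item $\Psi''=\frac d{d\rho}P(\Theta_T)+C_2\varepsilon'\ge-C\varepsilon$, because $P(\Theta_T)$ is nondecreasing in $\rho$;
\item $\Theta^{-2}(\chi^2x^2-d\chi)\ge-dK\varepsilon/\Theta$;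
\item $2(\Psi'+b)(-2\varepsilon\vartheta f_\vartheta-q_\rho f)\ge-\frac{4j}\Theta\big(C\varepsilon\Theta^2+C\varepsilon\Theta\big)f\ge-C\varepsilon f$, by $|f_\vartheta|\le Cf$, so this part of the $F_\rho$-term contributes at least $-C\varepsilon$;
\item $e^qF_{\rho\rho}$ contributes at least $-C\varepsilon$.
\end{itemize}
The sum is at least $\varepsilon\big(\frac{C_2j-dK}\Theta-C\big)=\varepsilon\big(\frac1\Theta-C\big)\ge0$ for small $\Theta$. By Lemma~\ref{l:eps}, all smallness conditions hold once $a$ is large and $T\ge T_0(a)$.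
\end{proof}

\subsection{Reaching radius \texorpdfstring{$\sqrt T$}{sqrt T}}

Fix $a\ge v_0$ so large that for all large $T$ Lemma~\ref{l:sub} applies and $P(\Theta_T)\ge3$, $\chi\le1$ on $[a,\ell]$. Choose $x_0\in(0,1)$ with $f(x,\vartheta)\ge\frac12$ for $x\le x_0$ and all $\vartheta\in[0,\Theta_1^2]$, put $\theta_0=x_0\arctan((a+3)^{-\alpha})$, and let
\[
\mathcal G_0=\{a+1<\rho<a+2,\ \theta<\theta_0\},
\]
a nonempty open set independent of $T$. For large $T$ we have $s\le1$, hence $v\le a+3$, for $\rho\le a+2$. So $\mathcal G_0\subset D_T$ and $x\le x_0$ on $\mathcal G_0$. There $\Psi\ge3$ and $\omega\le1$, and so $h\ge e^3\cdot\frac12\cdot e^{-1/2}\ge2$.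

Let $\sigma$ be the exit time from $D_T$, and ``top'' the event $|\mathbf B_\sigma|=\sqrt T$. On the bottom $\rho=a$ of $D_T$, $\Psi=0$ and $h\le m_{\Theta_T(a)}\le1$. On the top $\rho=\ell$, $h\le e^{\Psi(\ell)}m_{\hat\Theta}(\theta)$. On the lateral boundary, $h=0$. Exhaust $D_T$ by open sets with compact closure in $D_T$, with exit times $\sigma_k\uparrow\sigma<\infty$. It\^o's formula gives $h(z)\le\mathbb E_zh(\mathbf B_{\sigma_k})$, and since $h$ is bounded and continuous on $\overline{D_T}$, $h(z)\le\mathbb E_zh(\mathbf B_\sigma)$. For $z\in\mathcal G_0$ therefore $2\le h(z)\le1+e^{\Psi(\ell)}\,\mathbb E_z[m_{\hat\Theta}(\theta_\sigma);\text{top}]$, where $\theta_\sigma$ is the angle of $\mathbf B_\sigma$. That is,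
\begin{equation}\label{e:reach}
\mathbb E_z\big[m_{\hat\Theta}(\theta_\sigma);\,\text{top}\big]\ge e^{-\Psi(\ell)},\qquad z\in\mathcal G_0 .
\end{equation}

\emph{The cost.} We have $P(\Theta_T(\rho))=p(\rho+s)$ and, for large $T$, $s\le\rho$ on $[a,\ell]$. So \eqref{e:p} gives $p(\rho+s)\le p(\rho)+C\rho^{\alpha-1}s$, and with Lemma~\ref{l:eps}
\begin{equation}\label{e:Psi}
\Psi(\ell)\le\Phi(\ell)+C\log\ell\int_a^\ell\rho^{\alpha-1}e^{\rho-\ell}d\rho+O(\log\ell)=\Phi(\ell)+O(\operatorname{err}(\ell)),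
\end{equation}
because the integral is $O(\ell^{\alpha-1})$, as one sees by splitting it at $\ell/2$.

\subsection{Surviving time \texorpdfstring{$T$}{T} from radius \texorpdfstring{$\sqrt T$}{sqrt T}}

Let $\hat p=P(\hat\Theta)=p(\ell+(1+\alpha)\log\ell)$, $\hat\mu=\mu(\hat\Theta)=\hat p(\hat p+2b)$, and $I_t=\frac{\hat\mu}2\int_0^tR_s^{-2}ds$. Let $|z|=\sqrt T$, with angle $\theta<\hat\Theta$. If $\mathbf B$ stays in $\{\theta<\hat\Theta,\ 2e<r<r_+\}\subset Q$ up to time $T$, then $\tau>T$. So by the skew product and $\mathcal T_h^{\hat\Theta}1\ge\mathcal T_h^{\hat\Theta}m_{\hat\Theta}=e^{-\hat\mu h/2}m_{\hat\Theta}$,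
\begin{equation}\label{e:survive}
\mathbb P_z\{\tau>T\}\ge m_{\hat\Theta}(\theta)\,\Pi,\qquad\Pi=\mathbb E_{\sqrt T}\big[e^{-I_T};\ 2e<R_s<r_+\ \forall s\le T\big].
\end{equation}

\emph{Removing the restriction.} For $q\in\{\hat p,-\hat p-2b\}$ we have $q(q+n-2)=\hat\mu$, so $R_t^q\,e^{-I_t}$ is a nonnegative local martingale, hence a supermartingale. Stop it at the hitting time of $r_+$ if $q=\hat p$, and of $2e$ if $q=-\hat p-2b$. Since $I$ is nondecreasing, the contribution to $\mathbb E_{\sqrt T}e^{-I_T}$ of paths that hit these levels by time $T$ is at most $(\sqrt T/r_+)^{\hat p}$ and $(\sqrt T/2e)^{-\hat p-2b}$, respectively. Hence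
\[
\Pi\ge\Pi_0-(\sqrt T/r_+)^{\hat p}-(\sqrt T/2e)^{-\hat p-2b},\qquad\Pi_0=\mathbb E_{\sqrt T}\,e^{-I_T}.
\]

\emph{Estimate.} By Lemma~\ref{l:cone} with $p=\hat p$, $r^2=t=T$ and \eqref{e:stirling}, $\Pi_0\ge e^{-1/2}\,\Upsilon(\hat p)=e^{-G(\hat p)+O(\log\hat p)}$. Here $G(\hat p)=\frac\alpha2\hat p\log\ell\,(1+o(1))$, while the two subtracted terms are at most $e^{-(1+\alpha)\hat p\log\ell}$ and $e^{-(\ell-2)\hat p}$. So $\Pi\ge\frac12\Pi_0$ for large $T$. By \eqref{e:p}, $\hat p-p(\ell)=O(\ell^{\alpha-1}\log\ell)$, and $G'(x)=O(\log x)$, so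
\begin{equation}\label{e:Pi}
-\log\Pi\le G(\hat p)+O(\log\ell)=G(p(\ell))+O(\operatorname{err}(\ell)).
\end{equation}

\subsection{Conclusion of the lower bound}

Let $z\in\mathcal G_0$. Before time $\sigma$ the process is in $D_T\subset Q$, and on ``top'' it is at time $\sigma$ at radius $\sqrt T$ with $\theta_\sigma\le\hat\Theta$. If $\theta_\sigma<\hat\Theta$, then $\mathbf B_\sigma\in Q$ and \eqref{e:survive} applies at $\mathbf B_\sigma$; if $\theta_\sigma=\hat\Theta$, then $m_{\hat\Theta}(\theta_\sigma)=0$ and the bound in \eqref{e:survive} is trivial. So the strong Markov property at $\sigma$ and \eqref{e:reach} give $\mathbb P_z\{\tau>T\}\ge e^{-\Psi(\ell)}\,\Pi$. Since $Q$ is open and connected and $\mathcal G_0\subset Q$ is open and nonempty, $\mathbb P_{z_0}\{\mathbf B(1)\in\mathcal G_0,\ \tau>1\}>0$, and this number does not depend on $T$. Hence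
\[
\mathbb P_{z_0}\{\tau>T\}\ge\mathbb P_{z_0}\{\tau>T+1\}\ge\mathbb P_{z_0}\{\mathbf B(1)\in\mathcal G_0,\ \tau>1\}\,\inf_{z\in\mathcal G_0}\mathbb P_z\{\tau>T\}\ge c\,e^{-\Psi(\ell)}\,\Pi,
\]
and by \eqref{e:Psi} and \eqref{e:Pi}
\begin{equation}\label{e:lower}
-\log\mathbb P_{z_0}\{\tau>T\}\le M(T)+C\operatorname{err}(\ell).
\end{equation}

\section{Proofs of the results}\label{s:concl}

\begin{proof}[Proof of Theorem~\ref{t:B}]
The first statement is \eqref{e:upper} together with \eqref{e:lower}. Integrating \eqref{e:p},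
\[
\Phi(\ell)=\frac{j\,\ell^{1+\alpha}}{1+\alpha}-\frac{d-1}2\,\ell+O\big(1+\ell^{1-\alpha}+\log\ell\big).
\]
Since $p(\ell)=j\ell^\alpha+O(1)$ and $G'(x)=O(\log x)$,
\[
G(p(\ell))=G(j\ell^\alpha)+O(\log\ell)=\tfrac{j\ell^\alpha}2(\log j+\alpha\log\ell)+j\ell^\alpha\big(\log2-\tfrac12\big)+O(\log\ell).
\]
The sum is the explicit expansion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{t:A}]
In Theorem~\ref{t:B} all terms other than $\frac{j\ell^{1+\alpha}}{1+\alpha}=c^*(\log T)^{1+\alpha}$ are $o(\ell^{1+\alpha})$, for every starting point.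
\end{proof}

\begin{proof}[Proof of Corollary~\ref{c:C}]
For $c\le0$ the expectation is at most $1$. Let $c>0$ and $\phi(T)=c(\log^+T)^{1+\alpha}$, a nondecreasing function. We use
\[
\mathbb Ee^{\phi(\tau)}=1+\int_1^\infty\phi'(T)\,e^{\phi(T)}\,\mathbb P\{\tau>T\}\,dT,\qquad\mathbb Ee^{\phi(\tau)}\ge e^{\phi(T)}\,\mathbb P\{\tau>T\}.
\]
Note that $\phi'(T)\,dT$ is a constant times $\ell^\alpha d\ell$. By Theorem~\ref{t:A}, $e^{\phi(T)}\mathbb P\{\tau>T\}=\exp\big((c-c^*+o(1))(2\ell)^{1+\alpha}\big)$. So the integral converges for $c<c^*$, and the lower bound tends to infinity for $c>c^*$. Let $c=c^*$.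

If $\alpha\ge1$, then in Theorem~\ref{t:B} the term $\frac{\alpha j}2\ell^\alpha\log\ell$ dominates all others except the first. So $e^{\phi(T)}\mathbb P\{\tau>T\}=\exp(-\frac{\alpha j}2\ell^\alpha\log\ell\,(1+o(1)))$, and the integral converges.

If $d=1$ and $\alpha<1$, the error $O(\ell^{1-\alpha})$ of the explicit expansion may be too large (it is if $\alpha<\frac12$), so we use $M(T)$ itself: $p(v)=\frac\pi{2\arctan v^{-\alpha}}\ge\frac\pi2v^\alpha=jv^\alpha$ gives $\Phi(\ell)\ge\frac{j\ell^{1+\alpha}}{1+\alpha}-O(1)$, hence $M(T)-c^*(\log T)^{1+\alpha}\ge G(p(\ell))-O(1)=\frac{\alpha j}2\ell^\alpha\log\ell\,(1+o(1))$. As $\operatorname{err}(\ell)=O(\log\ell)$ here, the integral converges.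

If $d\ge2$ and $\alpha<1$, the term $-\frac{d-1}2\ell$ dominates all others except the first. So $e^{\phi(T)}\mathbb P\{\tau>T\}=\exp(\frac{d-1}2\ell\,(1+o(1)))\to\infty$, and the expectation is infinite.
\end{proof}

\begin{thebibliography}{9}
\bibitem{mz} \emph{The First Exit Time Of Brownian Motion From A Parabolic Domain}, \url{http://www.proba.jussieu.fr/pageperso/zhan/pubfile/mzparab.pdf}.
\bibitem{ry} Revuz, Yor, \emph{Continuous Martingales and Brownian Motion}, Ch.~XI.
\end{thebibliography}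

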